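
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Countable coverings of saturated groups\\ and definable amenability}


\begin{abstract}
An $\aleph_0$-saturated group $G$ has $k_G=2$ if for every covering of $G$ by
countably many sets $X_0,X_1,\dots$ that are type-definable without parameters
there is $n$ with $G=X_{\le n}X_{\le n}^{-1}$, where $X_{\le n}=X_0\cup\dots\cup X_n$.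
Definable amenability implies $k_G=2$, and the converse has been conjectured. We
disprove the conjecture: the pure group $\mathrm{PSL}_2(K)$, with $K$ an
$\aleph_0$-saturated real closed field, has $k_G=2$ and is not definably amenable.
We then show that a converse does hold when countable coverings are replaced by
finite ``fractional'' coverings with parameters, with sharp constant $1/2$. Finally
we construct an $\aleph_1$-saturated group that is not definably amenable although
$k=2$ persists after naming any set of parameters that preserves
$\aleph_0$-saturation, in particular any countable set.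
\end{abstract}

\section{Introduction}

\subsection{The question}

A \emph{group} $G$ is here a first-order structure, possibly with structure beyond
multiplication. \emph{Definable} means definable with parameters, and
\emph{0-definable} means definable without parameters. A set is
\emph{0-type-definable} if it is an intersection of 0-definable sets. The structure
is \emph{$\aleph_0$-saturated} if every set of formulas in finitely many variables
over a finite parameter set that is finitely satisfiable in it is realized in it;
for \emph{$\aleph_1$-saturated} one allows countable parameter sets (and then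
countably many variables come for free: complete the set of formulas and realize one
coordinate after another).

With each $\aleph_0$-saturated group $G$ one associates a number
$k_G\in\{2,3\}$; see \cite{notes}. All we need is the following description.
For a covering $G=\bigcup_{n<\omega}X_n$ write $X_{\le n}=X_0\cup\dots\cup X_n$. Then
$k_G=2$ if and only if
\begin{quote}
for every covering of $G$ by countably many 0-type-definable sets $X_n$, $n<\omega$,
there is some $n<\omega$ with $G=X_{\le n}\cdot X_{\le n}^{-1}$.
\end{quote}

The equation $EE^{-1}=G$ says that no left translate of $E$ is disjoint from $E$. This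
is a way of saying that $E$ is large without mentioning a measure, and measures make
it true. Call $G$ \emph{definably amenable} if there is a left-invariant finitely
additive probability measure $\mu$ on the Boolean algebra $\mathrm{Def}(G)$ of
definable subsets of $G$. If $\mu(E)>\frac12$, then $E$ and $gE$ must meet for every
$g$, so $EE^{-1}=G$. In a covering the sets $X_{\le n}$ increase to $G$, and one
expects their measure to exceed $\frac12$ eventually. It is indeed known that
definable amenability implies $k_G=2$ (Proposition~\ref{prop:known} gives a short
proof). The following conjecture, posed in \cite{notes}, says that the measure can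
be recovered from this shadow.

\begin{quote}
\textbf{Conjecture.} Assume that $G$ is an $\aleph_0$-saturated group. If $k_G=2$,
then $G$ is definably amenable.
\end{quote}

\subsection{Sets two of whose translates cover the group}

It is convenient to pass to complements.

\begin{definition}
A set $D\subseteq G$ is \emph{2-generic} if $D\cup gD=G$ for some $g\in G$.
\end{definition}

Let $E\subseteq G$ and $D=G\setminus E$. We have $g\in EE^{-1}$ if and only if $ge'=e$ for some
$e,e'\in E$, that is, if and only if $E\cap gE\ne\emptyset$. Hence
\begin{equation}\label{eq:dict}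
g\notin EE^{-1}\iff E\cap gE=\emptyset\iff D\cup gD=G ,
\end{equation}
and $EE^{-1}\ne G$ if and only if $D$ is 2-generic. Let $\mu$ be a left-invariant
finitely additive probability measure on some left-invariant Boolean algebra of
subsets of $G$. If $D$ belongs to the algebra and is 2-generic, then
$1\le\mu(D)+\mu(gD)=2\mu(D)$ for a suitable $g$, so
\begin{equation}\label{eq:half}
\mu(D)\ge\tfrac12 .
\end{equation}
Call a sequence $(D_n)_{n<\omega}$ of sets \emph{point-finite} if each $x\in G$ lies
in $D_n$ for only finitely many $n$.

\begin{lemma}\label{lem:dual}
Let $G$ be $\aleph_0$-saturated. Then $k_G\neq 2$ if and only if there is a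
point-finite sequence $(D_n)_{n<\omega}$ of 0-definable 2-generic subsets of $G$.
\end{lemma}

\begin{proof}
Suppose that $G=\bigcup_nX_n$ with 0-type-definable $X_n$, and that for each $n$ there is
$g_n\notin X_{\le n}X_{\le n}^{-1}$; by \eqref{eq:dict},
$X_{\le n}\cap g_nX_{\le n}=\emptyset$. A finite union of 0-type-definable sets is
0-type-definable, since
$\bigcap_iA_i\cup\bigcap_jB_j=\bigcap_{i,j}(A_i\cup B_j)$. So $X_{\le n}$ is the
intersection of a family, closed under finite intersections, of 0-definable sets
$Y$. The set of conditions ``$x\in Y$ and $g_n^{-1}x\in Y$'', with $Y$ in this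
family, has the single parameter $g_n$ and is not realized. By
$\aleph_0$-saturation it is not finitely satisfiable, so there is a 0-definable
$Y_n\supseteq X_{\le n}$ with $Y_n\cap g_nY_n=\emptyset$. Put $D_n=G\setminus Y_n$.
Then $D_n\cup g_nD_n=G$. If $x\in X_m$, then $x\in X_{\le n}$ for all $n\ge m$,
hence $x\notin D_n$ for all $n\ge m$.

Conversely, let $(D_n)$ be point-finite, with $D_n$ 0-definable and $D_n\cup g_nD_n=G$.
The sets $X_n=\bigcap_{m\ge n}(G\setminus D_m)$ are 0-type-definable, increase with
$n$, and cover $G$. Since $X_{\le n}=X_n\subseteq G\setminus D_n$, we have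
$X_{\le n}\cap g_nX_{\le n}=\emptyset$, so $g_n\notin X_{\le n}X_{\le n}^{-1}$.
\end{proof}

In terms of complements, $k_G=2$ says: if every point of $G$ lies in all but
finitely many of the 0-definable sets $E_n$, $n<\omega$, then $E_nE_n^{-1}=G$ for
some $n$.

We shall twice use the standard passage from finitely additive to countably additive
measures. Let $\mathcal B$ be a Boolean algebra of subsets of a set, and let
$S$ be its Stone space: its points are the ultrafilters of $\mathcal B$, and the sets
$[Y]=\{p\in S:Y\in p\}$, $Y\in\mathcal B$, are its clopen sets. Let $\Sigma$ be the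
$\sigma$-algebra generated by them. If a clopen set is a disjoint union of countably
many clopen sets, all but finitely many of these are empty, by compactness. Hence a
finitely additive probability on $\mathcal B$, read on clopen sets, satisfies the
hypothesis of Carath\'eodory's theorem and extends uniquely to a countably additive
probability on $\Sigma$. Moreover, for every finite measure $m$ on $\Sigma$, every
$W\in\Sigma$ and $\delta>0$ there is $Y\in\mathcal B$ with
$m(W\mathbin{\triangle}[Y])<\delta$.

\begin{proposition}\label{prop:known}
If an $\aleph_0$-saturated group $G$ is definably amenable, then $k_G=2$.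
\end{proposition}

\begin{proof}
Otherwise take $(D_n)$ as in Lemma~\ref{lem:dual}, and an invariant measure $\mu$. By
\eqref{eq:half}, $\mu(D_n)\ge\frac12$. Restrict $\mu$ to the algebra of
0-definable sets, whose Stone space is the space of complete types over $\emptyset$
of elements of $G$, and extend it to $\Sigma$. The
sets $\bigcup_{n\ge m}[D_n]$ decrease with $m$ and have measure at least $\frac12$,
so their intersection is nonempty. A type in the intersection is realized by some $x\in G$, by
$\aleph_0$-saturation, and $x$ lies in infinitely many $D_n$, a contradiction.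
\end{proof}

Saturation matters here. In $(\mathbb Z,+)$ with a constant for $1$, every singleton
is 0-definable; covering $\mathbb Z$ by singletons $X_n$ makes every
$X_{\le n}X_{\le n}^{-1}$ finite, although $\mathbb Z$ is amenable.

\subsection{Results}

\begin{theorem}\label{thm:psl}
Let $K$ be an $\aleph_0$-saturated real closed field and let $G=\mathrm{PSL}_2(K)$ in
the pure language of groups. Then $G$ is $\aleph_0$-saturated, $k_G=2$, and $G$ is not
definably amenable.
\end{theorem}

So the conjecture is false. There are two visible differences between $k_G=2$ and
definable amenability. The first is that the conjecture compares sets defined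
without parameters to a measure on sets defined with parameters;
Theorem~\ref{thm:psl} exploits exactly this, and $k_G$ becomes $3$ once two elements
of $G$ are named (Proposition~\ref{prop:disjoint}). The second is that
point-finiteness is an infinitary condition. The next theorem shows that with
parameters, and with counting in finite families in place of point-finiteness,
the converse is true.

\begin{theorem}\label{thm:frac}
Let $G$ be any group and $\mathcal B$ a left-invariant Boolean algebra of subsets of
$G$ (for example $\mathrm{Def}(G)$). The following are equivalent.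
\begin{enumerate}
\item[(1)] There is a left-invariant finitely additive probability measure on $\mathcal B$.
\item[(2)] Whenever $n\ge1$, $E_1,\dots,E_n\in\mathcal B$, and every point of $G$ lies in
more than $n/2$ of the $E_i$, some $i$ satisfies $E_iE_i^{-1}=G$.
\item[(3)] There is $\varepsilon>0$ such that whenever $n\ge1$,
$E_1,\dots,E_n\in\mathcal B$, and every point of $G$ lies in at least $(1-\varepsilon)n$ of
the $E_i$, some $i$ satisfies $E_iE_i^{-1}=G$.
\end{enumerate}
\end{theorem}

``More than $n/2$'' in (2) cannot be weakened to ``at least $n/2$'': in the
amenable group $\mathbb Z/2$ take $E_1=\{0\}$ and $E_2=\{1\}$.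

One might still hope that the infinitary condition suffices if parameters are
allowed. It does not. For $A\subseteq G$ we write $(G,A)$ for the structure
$(G,a)_{a\in A}$ in which the elements of $A$ are named by constants.

\begin{theorem}\label{thm:robust}
There is an $\aleph_1$-saturated group $G$ (with additional structure) which is not
definably amenable, but $k_{(G,A)}=2$ for every $A\subseteq G$ such that
$(G,a)_{a\in A}$ is $\aleph_0$-saturated, in particular for every countable $A$.
\end{theorem}

The three theorems are proved in Sections~\ref{sec:psl}, \ref{sec:frac} and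
\ref{sec:robust}, which can be read independently of each other.

\section{The counterexample $\mathrm{PSL}_2(K)$}\label{sec:psl}

\subsection{One large conjugacy class gives $k_G=2$}

In a pure group every inner automorphism is an automorphism of the structure, so it
preserves every 0-type-definable set. Hence 0-type-definable sets are unions of
conjugacy classes, and a single class can decide the matter.

\begin{lemma}\label{lem:class}
Let $G$ be an $\aleph_0$-saturated pure group with a conjugacy class $C$ such that
$CC^{-1}=G$. Then $k_G=2$.
\end{lemma}

\begin{proof}
Let $G=\bigcup_nX_n$ with 0-type-definable $X_n$. Some $X_n$ meets $C$, so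
$C\subseteq X_n\subseteq X_{\le n}$ and $G=CC^{-1}\subseteq X_{\le n}X_{\le n}^{-1}$.
\end{proof}

\begin{lemma}\label{lem:CC}
Let $K$ be a real closed field, and let $C$ be the conjugacy class of
$h=\pm\mathrm{diag}(2,\frac12)$ in $G=\mathrm{PSL}_2(K)$. Then $CC^{-1}=G$.
\end{lemma}

\begin{proof}
Let $\tilde C\subseteq SL_2(K)$ be the set of matrices of determinant $1$ and trace
$\frac52$. Their characteristic polynomial is $(t-2)(t-\frac12)$, so they are
diagonalizable, and $\tilde C=\{g\,\mathrm{diag}(2,\tfrac12)\,g^{-1}:g\in GL_2(K)\}$. Multiplying $g$ on the
right by $\mathrm{diag}(\det(g)^{-1},1)$, which commutes with $\mathrm{diag}(2,\frac12)$, we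
may take $g\in SL_2(K)$. So $C$ is the image of $\tilde C$ in $G$. A matrix in
$SL_2(K)$ and its inverse have the same trace, so $\tilde C^{-1}=\tilde C$ and
$C^{-1}=C$. We show that $\tilde C\tilde C$ contains every non-central matrix of
$SL_2(K)$.

Let $A\in SL_2(K)$ be non-central, of trace $\tau$. Since $A$ is not scalar, some vector
$v\ne0$ is not an eigenvector. By Cayley--Hamilton $A(Av)=\tau Av-v$, so in the basis
$(v,Av)$ the matrix becomes $\begin{pmatrix}0&-1\\1&\tau\end{pmatrix}$. Thus all
non-central elements of $SL_2(K)$ of trace $\tau$ are conjugate under $GL_2(K)$. As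
$\tilde C\tilde C$ is invariant under this conjugation, it is enough to find in it one
non-central element of trace $\tau$. Put
\[
a=\tfrac23\bigl(\tau-\tfrac54\bigr),\qquad d=\tfrac52-a,\qquad b=1,\qquad c=ad-1 .
\]
Then $\begin{pmatrix}a&b\\c&d\end{pmatrix}$ has determinant $1$ and trace $\frac52$, so it
is in $\tilde C$, and the product
\[
\begin{pmatrix}2&0\\0&\frac12\end{pmatrix}\begin{pmatrix}a&b\\c&d\end{pmatrix}
=\begin{pmatrix}2a&2\\ c/2&d/2\end{pmatrix}
\]
is non-central, with trace $2a+\frac d2=\frac32a+\frac54=\tau$.

So $CC^{-1}=CC$ contains every nontrivial element of $G$, and $1=hh^{-1}\in CC^{-1}$.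
\end{proof}

\subsection{Disjoint 2-generic sets}

By \eqref{eq:half}, three pairwise disjoint definable 2-generic sets rule out an
invariant measure. In $\mathrm{PSL}_2(K)$ there are infinitely many: an open
interval of the projective line and a M\"obius image of it can cover the whole
line, and there are infinitely many disjoint intervals. It remains to see intervals
in the pure group.

Let $G=\mathrm{PSL}_2(K)$ act on $P^1(K)=K\cup\{\infty\}$ by M\"obius maps; intervals
are intervals of the ordered field $K$. For $x\in K$
let $u(x)=\pm\begin{pmatrix}1&x\\0&1\end{pmatrix}$, and put $u=u(1)$ and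
$w=\pm\begin{pmatrix}0&-1\\1&0\end{pmatrix}$. Thus $u(x)z=z+x$ and $wz=-1/z$. For
$Y\subseteq P^1(K)$ let
\[
\hat Y=\{g\in G:g\infty\in Y\}.
\]
The map $Y\mapsto\hat Y$ respects Boolean operations, and $g\hat Y=\widehat{gY}$ for $g\in G$.

\begin{proposition}\label{prop:disjoint}
Let $K$ be real closed and $G=\mathrm{PSL}_2(K)$. The sets $D_n=\widehat{(n,n+1)}$,
$n<\omega$, are pairwise disjoint, 2-generic, and definable in the pure group $G$
from $u$ and $w$. Consequently the pure group $G$ is not definably amenable. If $G$ is
$\aleph_0$-saturated, then $k_{(G,u,w)}=3$.
\end{proposition}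

\begin{proof}
\emph{Definability.} The following sets are definable from $u,w$ in the group language.
\begin{itemize}
\item $U=C_G(u)=\{u(x):x\in K\}$. Indeed, if $\pm g$ commutes with $u$ in $G$, then
$g\begin{pmatrix}1&1\\0&1\end{pmatrix}g^{-1}$ and $\begin{pmatrix}1&1\\0&1\end{pmatrix}$
agree up to sign, and the sign is $+$ because the traces
$2$ and $-2$ differ; the matrices of determinant $1$ commuting with
$\begin{pmatrix}1&1\\0&1\end{pmatrix}$ are
$\pm\begin{pmatrix}1&x\\0&1\end{pmatrix}$.
\item $B=N_G(U)$, the stabilizer of $\infty$. The only fixed point of $U$ is $\infty$,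
so $N_G(U)$ fixes it; conversely, the stabilizer of $\infty$ is the image of the upper
triangular matrices, which normalize $U$.
\item $U^+=\{bub^{-1}:b\in B\}=\{u(s^2):s\in K,\ s\ne0\}=\{u(x):x>0\}$: if the diagonal
of $b$ is $(s,s^{-1})$, then $bub^{-1}=u(s^2)$, and in a real closed field the
positive elements are the nonzero squares.
\item $\widehat{(0,\infty)}=U^+wB$, because $u(x)w\infty=u(x)0=x$ and $B$ is the
stabilizer of $\infty$. Likewise $\widehat{\{0\}}=wB$.
\end{itemize}
Hence $\widehat{[1,\infty)}=u\bigl(\widehat{(0,\infty)}\cup\widehat{\{0\}}\bigr)$,
$D_0=\widehat{(0,\infty)}\setminus\widehat{[1,\infty)}$ and $D_n=u^nD_0$ are definable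
from $u,w$. Clearly the $D_n$ are pairwise disjoint.

\emph{2-genericity.} The M\"obius map
\[
g(z)=\frac{z-\frac34}{2z-1}=\frac12-\frac1{4(2z-1)}
\]
has determinant
$-1+\frac32=\frac12>0$. Positive elements have square roots, so after rescaling the
matrix, $g\in G$. The matrix has trace $0$, so $g=g^{-1}$ in $G$. If $y\in K$ is not in
$(0,1)$, then $|2y-1|\ge1$, so $|g(y)-\frac12|\le\frac14$ and $g(y)\in(0,1)$;
also $g(\infty)=\frac12\in(0,1)$. Thus every point of $P^1(K)$ outside $(0,1)$ lies in
$g^{-1}((0,1))=g((0,1))$. So $(0,1)\cup g((0,1))=P^1(K)$, that is, $D_0\cup gD_0=G$. With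
$g_n=u^ngu^{-n}$ we obtain $D_n\cup g_nD_n=u^n(D_0\cup gD_0)=G$.

\emph{Consequences.} An invariant measure $\mu$ on $\mathrm{Def}(G)$ would satisfy
$1\ge\mu(D_0)+\mu(D_1)+\mu(D_2)\ge\frac32$ by \eqref{eq:half}. If $G$ is
$\aleph_0$-saturated, so is $(G,u,w)$, because only finitely many constants are added;
in it the $D_n$ are 0-definable and point-finite, so $k_{(G,u,w)}\ne2$ by
Lemma~\ref{lem:dual}, and hence $k_{(G,u,w)}=3$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:psl}]
The group $G$ is interpretable in $K$ without parameters, as the quotient of $SL_2(K)$ by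
$\{\pm1\}$. A set of formulas in finitely many variables over finitely many elements
of $G$ that is finitely satisfiable in $G$ pulls back to a finitely satisfiable set of
formulas, in finitely many variables, over finitely many
elements of $K$. The latter is realized in $K$, so the former is realized in $G$, and
$G$ is $\aleph_0$-saturated. By Lemmas~\ref{lem:class} and \ref{lem:CC}, $k_G=2$. By
Proposition~\ref{prop:disjoint}, $G$ is not definably amenable.
\end{proof}

\section{Fractional coverings}\label{sec:frac}

For $\mathrm{PSL}_2(K)$ the sets of Proposition~\ref{prop:disjoint} show condition (3) of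
Theorem~\ref{thm:frac} failing for every $\varepsilon$: every point lies in at least
$n-1$ of the complements $E_i=G\setminus D_i$, $0\le i<n$, no $E_iE_i^{-1}$ is $G$, and
$n-1\ge(1-\varepsilon)n$ as soon as $n\ge1/\varepsilon$. We now show
that whenever (3) holds, there is a measure.

\begin{proof}[Proof of Theorem~\ref{thm:frac}]
\textbf{(1)$\Rightarrow$(2).} Let $\mu$ be as in (1). At every point
$\sum_i1_{E_i}\ge\frac{n+1}2$, so $\sum_i\mu(E_i)\ge\frac{n+1}2$ and
$\mu(E_i)>\frac12$ for some $i$. By \eqref{eq:half} the complement of $E_i$ is
not 2-generic, so $E_iE_i^{-1}=G$.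

\textbf{(2)$\Rightarrow$(3).} Take $\varepsilon=\frac14$; note that $\frac34n>\frac n2$.

\textbf{(3)$\Rightarrow$(1).} Condition (3) becomes weaker when $\varepsilon$ decreases,
so we may assume $\varepsilon<1$. Let $\mathcal D$ be the set of 2-generic
$D\in\mathcal B$; it contains $G$. An invariant measure must give every $D\in\mathcal D$
at least $\frac12$. We first find a measure $\nu$, not yet invariant, with
$\nu(D)\ge\varepsilon$ for $D\in\mathcal D$, and then use it to obtain an invariant one.

\medskip\noindent
\emph{Step 1: there is a finitely additive probability $\nu$ on $\mathcal B$ with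
$\nu(D)\ge\varepsilon$ for all $D\in\mathcal D$ (Kelley's argument).} Let
$D_1,\dots,D_n\in\mathcal D$, repetitions allowed, and $E_i=G\setminus D_i$. By
\eqref{eq:dict}, $E_iE_i^{-1}\ne G$ for all $i$. So by (3) some point lies in fewer than
$(1-\varepsilon)n$ of the $E_i$, that is, in more than $\varepsilon n$ of the $D_i$.
Hence every rational convex combination $f$ of functions $1_D$, $D\in\mathcal D$, has
$\sup f>\varepsilon$, and by uniform approximation every real one has
$\sup f\ge\varepsilon$. In $\ell^\infty(G)$, the convex hull $H$ of
$\{1_D:D\in\mathcal D\}$ is therefore disjoint from the open convex set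
$O=\{f:\sup f<\varepsilon\}$. By Hahn--Banach there are a continuous linear functional
$\ell\neq0$ and $t\in\mathbb R$ with
\[
\ell(f)\le t\le\ell(h)\qquad(f\in O,\ h\in H).
\]
If $r\ge0$, then $-sr\in O$ for all $s>0$, so $-s\ell(r)\le t$ for all $s>0$ and
$\ell(r)\ge0$. So $\ell$ is positive, and $\ell(1)>0$ because $\ell\ne0$; rescale $\ell$ and
$t$ so that $\ell(1)=1$. The constants $\varepsilon-\delta$, $\delta>0$, are in $O$,
so $t\ge\varepsilon$. Put $\nu(Y)=\ell(1_Y)$ for $Y\in\mathcal B$.

\medskip\noindent
\emph{Step 2: translates of $\nu$ overlap.} For $g\in G$ write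
$(g\nu)(Y)=\nu(g^{-1}Y)$. We claim that
\begin{equation}\label{eq:overlap}
\nu(Y)-(g\nu)(Y)\le1-\varepsilon\qquad(g\in G,\ Y\in\mathcal B).
\end{equation}
Let $E=Y\setminus g^{-1}Y$. Then $gE=gY\setminus Y$ is disjoint from $E\subseteq Y$, so
$G\setminus E\in\mathcal D$ by \eqref{eq:dict}, and $\nu(E)\le1-\varepsilon$. The left side of
\eqref{eq:overlap} is at most $\nu(E)$.

\medskip
Averaging translates of $\nu$ is of no use directly, since $G$ need not be amenable. But
\eqref{eq:overlap} says that $\nu$ and $g\nu$ have a common part of mass at least
$\varepsilon$, uniformly in $g$. In a Hilbert space, an orbit under a unitary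
representation that has inner product at least $\varepsilon$ with one of its vectors
yields a nonzero invariant vector. Passing to square roots of densities turns
measures into vectors of a Hilbert space; a countable subgroup at a time keeps all
densities with respect to one measure.

\medskip\noindent
\emph{Step 3: for every countable subgroup $\Gamma\le G$ there is a $\Gamma$-invariant
finitely additive probability on $\mathcal B$.} Let $S$ be the Stone space of
$\mathcal B$ and $\Sigma$ the $\sigma$-algebra generated by its clopen sets. The group
$G$ acts on $S$ by homeomorphisms with $g[Y]=[gY]$; for a measure $m$ on $\Sigma$ let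
$gm(W)=m(g^{-1}W)$. Extend $\nu$ to a countably additive probability on $\Sigma$,
again denoted $\nu$. Approximating $W\in\Sigma$ by clopen sets with respect to $\nu+g\nu$, we get
from \eqref{eq:overlap}
\begin{equation}\label{eq:overlap2}
\nu(W)-(g\nu)(W)\le1-\varepsilon\qquad(g\in G,\ W\in\Sigma).
\end{equation}
Let $\lambda=\sum_{\gamma\in\Gamma}c_\gamma\,\gamma\nu$ with $c_\gamma>0$ and
$\sum c_\gamma=1$. A set is $\lambda$-null if and only if it is $\gamma\nu$-null for
all $\gamma\in\Gamma$, so $g\lambda$ and $\lambda$ have the same null sets for
$g\in\Gamma$. On the real Hilbert space $L^2(S,\lambda)$ put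
\[
\pi(g)f=\Bigl(\frac{d(g\lambda)}{d\lambda}\Bigr)^{1/2}f\circ g^{-1}\qquad(g\in\Gamma).
\]
Since $\frac{d(h\lambda)}{d\lambda}\circ g^{-1}=\frac{d(gh\lambda)}{d(g\lambda)}$, we have
$\pi(g)\pi(h)=\pi(gh)$, and
$\int(\pi(g)f)^2d\lambda=\int(f\circ g^{-1})^2\,d(g\lambda)=\int f^2d\lambda$. So $\pi$
is a unitary representation of $\Gamma$.

Let $\xi=(d\nu/d\lambda)^{1/2}$. Then
$\pi(g)\xi=\bigl(\tfrac{d(g\lambda)}{d\lambda}\cdot\tfrac{d(g\nu)}{d(g\lambda)}\bigr)^{1/2}
=(d(g\nu)/d\lambda)^{1/2}$. Write $p=d\nu/d\lambda$ and $q=d(g\nu)/d\lambda$. Using
$\sqrt{pq}\ge\min(p,q)=p-(p-q)^+$ and \eqref{eq:overlap2} for the set $W=\{p>q\}$,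
\[
\langle\pi(g)\xi,\xi\rangle=\int\sqrt{pq}\,d\lambda\ \ge\ 1-\int(p-q)^+d\lambda
=1-\bigl(\nu(W)-(g\nu)(W)\bigr)\ \ge\ \varepsilon .
\]

Let $\eta$ be the unique element of least norm in the closed convex hull of
$\{\pi(g)\xi:g\in\Gamma\}$. For $g\in\Gamma$ the isometry $\pi(g)$ maps this hull onto
itself, so
$\pi(g)\eta=\eta$ by uniqueness. Every vector $\zeta$ in the hull satisfies
$\langle\zeta,\xi\rangle\ge\varepsilon$ and $\zeta\ge0$ almost everywhere; so
$\eta\ne0$ and $\eta\ge0$. Let $\mu=\eta^2\lambda$, a finite nonzero measure. For
$g\in\Gamma$,
\[
g\mu=(\eta\circ g^{-1})^2\,g\lambda=(\pi(g)\eta)^2\lambda=\mu .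
\]
Normalize $\mu$ and restrict it to clopen sets.

\medskip\noindent
\emph{Step 4: all of $G$.} The finitely additive probabilities on $\mathcal B$
form a compact subset of $[0,1]^{\mathcal B}$, and for each $g$ the condition $g\mu=\mu$
is closed. Finitely many such conditions have a common solution by Step 3, applied to the
subgroup generated by the finitely many $g$. By compactness there is a $G$-invariant one.
\end{proof}

\section{A counterexample that survives naming parameters}\label{sec:robust}

\subsection{The idea, and its simplest case}\label{ss:idea}

We look for a group $G$ with a definable set $P$ that excludes an invariant measure by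
\emph{finite} counting, while no point-finite sequence of definable 2-generic sets
exists. Let $F=H_1*H_2$ be a free product of two cyclic groups of order $5$ inside
$G$, and suppose that for every $x\in G$
\[
|P\cap H_1x|\ge2\qquad\text{and}\qquad|P\cap H_2x|\le1 .
\]
For an invariant measure $\mu$ the first condition gives $5\mu(P)\ge2$ and the second
$5\mu(P)\le1$. We take $G=SL_2(M)$, with $M$ an algebraically closed field, and let $P$
be as random as these two conditions allow.

Here is why $k=2$ should survive, in the simplest case. Suppose that $D_n\cup g_nD_n=G$ with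
$(D_n)$ point-finite. Let $a$ generate $H_1$, and suppose that the set
$\Theta=\{y:y\in P\text{ and }ay\in P\}$ is disjoint from all $D_n$. If some $x^*$
satisfies $g_nx^*\in\Theta$ for infinitely many $n$, we have a contradiction: for such $n$,
$g_nx^*\notin D_n$, hence $g_nx^*\in g_nD_n$, hence $x^*\in D_n$. To find $x^*$, take a
generic $x$. We would like to declare $g_nx$ and $ag_nx$ to be in $P$, for all $n$ in
an infinite set $I$. Declarations can conflict, for instance if $g_nx\ne g_mx$ lie in the
same $H_2$-orbit. But each $g_nx$ has only finitely many near neighbors in its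
$F$-orbit. So either infinitely many $g_n$ coincide, and then there is only one
declaration to make, or we can choose, one after another, infinitely many $n$ for which
the $g_nx$ are pairwise far apart. Declarations at places far apart can be
completed to a legal set, that is, one satisfying the two conditions (Lemma~\ref{lem:ext}),
and by its randomness $P$ realizes this pattern at some $x^*$ (Lemma~\ref{lem:emb}).

In general, a set $\Theta$ avoiding almost all $D_n$ will come from Baire's
theorem. Membership in $\Theta$ will be secured by finitely many declarations,
not only near $x$ but near several matrices $y_1,\dots,y_s$ algebraic over $x$,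
and the choice of $I$ is made by Ramsey's theorem.

\subsection{The group $F$}

Let $a\in SL_2(\mathbb R)$ be rotation by $2\pi/5$, of order $5$. On the lines
through the origin, that is on $P^1(\mathbb R)$ parametrized by the angle modulo $\pi$,
the powers of $a$ act as the rotations by multiples of $\pi/5$. Let
$J=\{|\text{slope}|<\tau\}$ with $\tau=\tan(\pi/10)$, an open arc of length $\pi/5$. So
$a^jJ\cap J=\emptyset$ if $5\nmid j$. Let
$\varphi=\begin{pmatrix}0&-4\\\frac14&0\end{pmatrix}\in SL_2(\mathbb R)$. It
sends slope $m$ to slope $-1/(16m)$, so $\varphi(J)=\{|\text{slope}|>1/(16\tau)\}$,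
including the vertical line. As $\tau>\pi/10>\frac14$, we have $1/(16\tau)<\tau$ and
$\varphi(J)\supseteq P^1(\mathbb R)\setminus J$. Put $b=\varphi a\varphi^{-1}$,
$H_1=\langle a\rangle$, $H_2=\langle b\rangle$, and
\[
\Omega_1=P^1(\mathbb R)\setminus J\subseteq\varphi(J),\qquad
\Omega_2=P^1(\mathbb R)\setminus\varphi(J)\subseteq J .
\]
These sets are nonempty and disjoint. Nontrivial elements of $H_1$ map
$\Omega_2\subseteq J$ into $\Omega_1$, and nontrivial elements of $H_2$ map
$\Omega_1\subseteq\varphi(J)$ into $\Omega_2$.

An \emph{alternating product} is a nonempty product of nontrivial elements taken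
alternately from $H_1$ and $H_2$. No alternating product equals $1$. Indeed, one that begins
and ends in $H_1$ maps $\Omega_2$ into $\Omega_1$. Any other becomes, after conjugation
$p\mapsto hph^{-1}$ by a suitable $1\ne h\in H_1$, a product that begins and ends in $H_1$: if $p$ begins
with $g\in H_1$ and ends in $H_2$, take $h\ne g^{-1}$; if it begins in $H_2$ and ends with $g\in H_1$,
take $h\ne g$; if it begins and ends in $H_2$, any $h\ne1$ will do. Thus
$F:=\langle a,b\rangle=H_1*H_2$.

Fix a countable algebraically closed field $k_0\subseteq\mathbb C$ with $F\le SL_2(k_0)$.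
All fields below have characteristic $0$. If $K$ is a field extending $k_0$, then
$F$ acts freely on $SL_2(K)$ by left multiplication.

\subsection{Legal sets}

Let $O$ be a set with a free left action of $F$. A set $Q\subseteq O$ is \emph{legal} if
\[
|Q\cap H_1z|\ge2\quad\text{and}\quad|Q\cap H_2z|\le1\qquad\text{for all }z\in O .
\]
This is a condition on each $F$-orbit separately. Let $O$ be a single orbit. Let $T_O$ be
the graph whose vertices are the $H_1$-orbits and the $H_2$-orbits in $O$ and whose
edges are the elements $z\in O$, with $z$ joining $H_1z$ to $H_2z$. We speak of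
$H_1$-vertices and $H_2$-vertices; each vertex, as a set, is the set of the five edges
incident to it. The graph $T_O$ is a tree (see \cite[I.4]{Serre}). It is
connected because $H_1\cup H_2$ generates $F$. A cycle would consist of edges
$z_0,z_1,\dots,z_m=z_0$ with $m\ge2$, $z_{i+1}=h_iz_i$ and the $h_i\ne1$ taken alternately from
$H_1$ and $H_2$; then $h_{m-1}\cdots h_0$ fixes $z_0$ and, the action being free, is
an alternating product equal to $1$. In $T_O$, legality of $Q$ says that
at least two edges of $Q$ meet each $H_1$-vertex and at most one meets each
$H_2$-vertex.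

For $z\in O$ and $R\ge0$ let $B_R(z)$ be the ball of radius $R$ about the vertex
$H_1z$ and $E_R(z)$ the set of edges incident to a vertex of $B_R(z)$. Applied to $F$
acting on itself by left multiplication, this defines a finite set $F_R=E_R(1)\subseteq F$, with
$1\in F_R$; the sets $F_R$ increase with $R$, and $\bigcup_RF_R=F$. As
$\gamma\mapsto\gamma z$ is an isomorphism $T_F\to T_O$, we have
\[
E_R(z)=F_Rz\qquad\text{for all }z\in O .
\]
We also have the following test for balls to be far apart:
\begin{equation}\label{eq:far}
\text{if }z,z'\in O\text{ and }z'\notin F_{2R+4}z,\text{ then }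
\mathrm{dist}(B_R(z),B_R(z'))\ge5 .
\end{equation}
Otherwise $\mathrm{dist}(H_1z,H_1z')\le R+4+R=2R+4$, and the edge $z'$, being incident to
$H_1z'\in B_{2R+4}(z)$, lies in $E_{2R+4}(z)=F_{2R+4}z$.

A function $\rho:F_R\to\{0,1\}$ is a \emph{legal $R$-pattern} if $\rho^{-1}(1)$ satisfies
the legality condition at all vertices of $B_R(1)\subseteq T_F$; all edges at these vertices
belong to $F_R$. If $Q\subseteq O$ is legal and $z\in O$, then
$\gamma\mapsto1_Q(\gamma z)$ is a legal $R$-pattern. Conversely, legal patterns
prescribed on balls that are far apart can be realized simultaneously: outside the balls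
we direct the edges of $Q$ away from a root, so that each $H_2$-vertex receives at most one.

\begin{lemma}[Extension]\label{lem:ext}
Let $O$ be a single free $F$-orbit, and let $z_i\in O$ ($i\in I$, with $I$ possibly empty
or infinite) be such that the balls $B_i=B_R(z_i)$ have pairwise distance at least $5$.
Let $\rho_i$ be legal $R$-patterns. Then there is a legal $Q\subseteq O$ such that
$\gamma z_i\in Q\iff\rho_i(\gamma)=1$ for all $i\in I$ and $\gamma\in F_R$.
\end{lemma}

\begin{proof}
The sets $E_i=E_R(z_i)$ are pairwise disjoint, since a common edge would put two balls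
at distance at most $1$. Let $Q_i=\{\gamma z_i:\gamma\in F_R,\ \rho_i(\gamma)=1\}\subseteq E_i$ and
$W=\bigcup_iB_i$. Call a vertex \emph{outside} if it is not in $W$, and \emph{rim} if it
is outside and adjacent to a vertex of $W$.

\emph{Claim: every outside vertex $v$ has at most one edge leading to a vertex that is in
$W$ or rim.} Suppose that two edges lead from $v$ to such vertices $p\ne q$. Then $p$ is in or
adjacent to some $B_i$, and $q$ is in or adjacent to some $B_j$. If $i\ne j$, there is a path
of length at most $4$ from $B_i$ to $B_j$ through $p,v,q$, which is excluded. If $i=j$,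
then $B_i\cup\{p,q\}$ is connected and does not contain $v$; a path in it from $p$ to
$q$ closes up with $p,v,q$ to a cycle in a tree.

Choose a root for $T_O$. Each outside $H_1$-vertex has five edges. At most one leads to its
parent and, by the claim, at most one to $W$ or to a rim vertex. So at least three lead to children that are
outside and not rim; pick two of these. Let $Q$ be the union of all $Q_i$
and all edges picked at all outside $H_1$-vertices.

A picked edge has both ends outside, so it lies in no $E_i$. Hence $Q\cap E_i=Q_i$; this
is the required pattern, and it gives legality at the vertices of $W$. At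
an outside $H_1$-vertex there are two picked edges. Finally let $v$ be an outside
$H_2$-vertex. A picked edge at $v$ must come from its parent, so there is at most one, and
none if $v$ is rim. An edge of some $Q_i$ at $v$ leads to $W$, so if there is one, then $v$ is
rim, and by the claim there is only one. In either case at most one edge of $Q$ meets $v$.
\end{proof}

With $I=\emptyset$ on every orbit, the
lemma shows that every free $F$-set has a legal subset.

\subsection{Fields with a generic legal set}

Let $\mathcal L$ be the language of rings with constants for the elements of $k_0$ and a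
4-ary predicate $P$; it is countable. Let $T$ say: $K$ is an algebraically closed field extending
$k_0$, $P\subseteq SL_2(K)$, and $P$ is legal for left multiplication by $F$. Legality is
expressed by two universal sentences, so $T$ is a $\forall\exists$-theory. If $(K,P)\models T$ and
$A\subseteq K$ is an algebraically closed subfield containing $k_0$, then
$(A,P\cap SL_2(A))\models T$, because $SL_2(A)$ is a union of $F$-orbits.

Next we express that $P$ is as random as $T$ permits, testing it along
curves. Let $K\supseteq k_0$ be algebraically closed, $f\in K[X,Y]$ irreducible,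
$V\subseteq K^2$ its zero set, and $K(V)$ the fraction field of $K[X,Y]/(f)$. Finitely many
matrices $y_i\in SL_2(K(V))$ can be written as $y_i=N_i/q$ with $N_i$ a matrix over
$K[X,Y]$ and $q\in K[X,Y]$ not divisible by $f$. Fix such $N_i$ and $q$. For $v\in V$ with
$q(v)\ne0$ put
$y_i(v)=N_i(v)/q(v)\in SL_2(K)$. This excludes only finitely many $v\in V$, since a
polynomial not divisible by $f$ has only finitely many zeros on $V$; for the same reason
another choice of $N_i$ and $q$ changes $y_i(v)$ only at finitely many $v$. Let $T^*$ consist
of $T$ and the following axioms, for all $R\ge0$ and $s\ge1$.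
\begin{quote}
(Ax) Let $f\in K[X,Y]$ be irreducible, let
$y_1,\dots,y_s\in SL_2(K(V))\setminus SL_2(K)$ satisfy $y_i\notin F_{2R+4}\,y_j$ for
$i\ne j$, and let $\rho_1,\dots,\rho_s$ be legal $R$-patterns. Then there are infinitely
many $v\in V$, with all $y_i(v)$ defined, such that
$P(\gamma y_i(v))\iff\rho_i(\gamma)=1$ for all $i\le s$ and $\gamma\in F_R$.
\end{quote}
This is a first-order scheme. Bound the degrees of $f$, $q$ and the $N_i$ and quantify over
their coefficients. That $f$ is irreducible means that $f$ is nonconstant and not a product of two nonconstant
polynomials. The other hypotheses say that $f$ does not divide $q$, divides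
$\det N_i-q^2$, does not divide all entries of $N_i-cq$ for any matrix $c$ over $K$, and does
not divide all entries of $N_i-\gamma N_j$ for $i\ne j$ and $\gamma\in F_{2R+4}$. The degrees of factors
and quotients are bounded, so these are conditions on the coefficients in the language
of fields. ``Infinitely many'' means ``at least $k$'' for every $k$.

\begin{lemma}\label{lem:Tstar}
Every model of $T$ extends to a model of $T^*$, and $T^*$ is consistent.
\end{lemma}

\begin{proof}
Every model of a $\forall\exists$-theory $T$ extends to an \emph{existentially closed}
model of $T$, that is, a model in which every existential statement, with parameters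
from the model, that holds in some larger model of $T$ already holds. We show that an
existentially closed model $(K,P)$ of $T$ satisfies (Ax). Let $f,y_i=N_i/q,\rho_i$ be as in (Ax) and let
$S\subseteq V$ be finite; we look for a $v\in V\setminus S$ as required. Let $K'$ be an
algebraic closure of $K(V)$, and let $v^*\in K'^2$ be the pair of residue classes of $X,Y$.
Then $f(v^*)=0$, $q(v^*)\neq0$, $N_i(v^*)/q(v^*)=y_i$, and $v^*\notin S$ because
$K(v^*)=K(V)\ne K$.

We have $y_i\notin SL_2(K)$, so the $F$-orbit of $y_i$ misses $SL_2(K)$. If $y_i,y_j$ with
$i\ne j$ are in the same orbit, then by the hypothesis of (Ax) and \eqref{eq:far} the balls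
$B_R(y_i),B_R(y_j)$ have distance at least $5$. Define $P'\subseteq SL_2(K')$ to be $P$ on
$SL_2(K)$, and on every other orbit a legal set given by Lemma~\ref{lem:ext} for those
$y_i$ in it (possibly none), with their patterns. Then $(K',P')$ is a
model of $T$ extending $(K,P)$, and in it $v^*$ is a solution outside $S$. The
existence of a solution outside $S$ is an existential statement over $K$, so it
holds in $(K,P)$.

Finally, $T$ has a model: take a legal subset of $SL_2(k_0)$.
\end{proof}

\begin{lemma}[Embedding]\label{lem:emb}
Let $(N,P_N)\models T^*$ be $\aleph_1$-saturated, let $A\subseteq N$ be a countable algebraically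
closed subfield containing $k_0$, and let $(B,P_B)\models T$ be a countable extension of
$(A,P_N\cap SL_2(A))$. Then $(B,P_B)$ embeds in $N$ over $A$ as an $\mathcal L$-structure.
\end{lemma}

\begin{proof}
The field $B$ is the union of a finite or countable chain of algebraically closed subfields, starting with
$A$, in which each is the algebraic closure in $B$ of the previous one with one
transcendental element added; with the restrictions of $P_B$ these are models of $T$. We embed them one after
another, so we may assume $B=A(x)^{\mathrm{alg}}$ with $x$ transcendental over $A$. By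
$\aleph_1$-saturation it suffices to satisfy in $N$ each finite part $\Phi$ of the
quantifier-free diagram of $(B,P_B)$ over $A$.

Let $\beta$ be the finite tuple of elements of $B$ occurring in $\Phi$. The
statements in $\Phi$ are polynomial equations and inequations over $A$ in $\beta$, and
statements $P(m)$ or $\neg P(m)$, where the entries of the $2\times2$ matrix $m$ are
polynomials over $A$ in $\beta$. These matrices $m$ over $B$ are of three kinds:
$\det m\ne1$; $m\in SL_2(A)$; or $m\in SL_2(B)\setminus SL_2(A)$. Choose
$y_1,\dots,y_s\in SL_2(B)\setminus SL_2(A)$ in distinct $F$-orbits, and $R$, such that every $m$ of the third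
kind lies in some $F_Ry_i$. For $\gamma\in F_R$ let $\rho_i(\gamma)=1$ if and only if
$\gamma y_i\in P_B$; as $P_B$ is legal, $\rho_i$ is a legal $R$-pattern.

Let $E\subseteq B$ be the field generated over $A$ by $x$, $\beta$ and the entries of the
$y_i$. It is finite over $A(x)$, so $E=A(x,t)$ for some $t$. The kernel of $A[X,Y]\to E$,
$X\mapsto x$, $Y\mapsto t$, is a prime ideal. It is nonzero since $t$ is algebraic over
$A(x)$, and not maximal since $x$ is transcendental over $A$; so it is generated by an
irreducible polynomial $f$.
Thus $E$ is the function field of the curve $f=0$ over $A$. Write the $y_i$ as $N_i/q$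
and the entries of $\beta$ as $p_k/q$ with a common denominator.

The hypotheses of (Ax) hold for $f$ and the $y_i$ over $A$. They are first-order
statements about the field $A$, and $A\preceq N$ as fields by model completeness of
the theory of algebraically closed fields. So they hold over $N$, and by (Ax) there are infinitely many
$v\in N^2$ with $f(v)=0$, $q(v)\ne0$ and the right patterns at the $y_i(v)$. (If $s=0$, use that
$f$ has infinitely many zeros in $N^2$ and that $q(v)=0$ at only finitely many of them.) For such $v$ let $\beta(v)$ have the entries
$p_k(v)/q(v)$, and let $m(v)$ be the matrix obtained from $m$ by replacing $\beta$ with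
$\beta(v)$. We check that $\beta(v)$ satisfies $\Phi$ for all but finitely many of these $v$. A
polynomial equation over $A$ between elements of $E$ that have been written as fractions,
in particular one holding at $\beta$, holds at $v$ as well, because its numerator is
divisible by $f$. An inequation holding at $\beta$ fails at $\beta(v)$ for only finitely many $v$, because
its numerator is not divisible by $f$ over $A$, hence not over $N$. If $\det m\ne1$, then $\det m(v)\neq1$ for all but finitely
many $v$, and $\neg P$ holds at $m$ and at $m(v)$. If $m\in SL_2(A)$, then $m(v)=m$, and $P_B$ and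
$P_N$ agree on $SL_2(A)$. If $m=\gamma y_i$ with $\gamma\in F_R$, then
$m(v)=\gamma y_i(v)$, and $P_N(m(v))\iff\rho_i(\gamma)=1\iff P_B(m)$.
\end{proof}

\begin{lemma}\label{lem:bf}
Let $M,N\models T^*$ be $\aleph_1$-saturated, and let $e:A\to A'$ be an
$\mathcal L$-isomorphism between countable algebraically closed subfields of $M$ and $N$
containing $k_0$. Then $e$ is elementary: it preserves all $\mathcal L$-formulas
between $M$ and $N$.
\end{lemma}

\begin{proof}
Such maps form a back-and-forth system. Given $x\in M\setminus A$, let
$B=A(x)^{\mathrm{alg}}\subseteq M$ with the restriction of $P$; it is a countable model of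
$T$. Identify $A$ with $A'$ along $e$. By Lemma~\ref{lem:emb}, $B$ embeds in $N$ over $A'$, which extends $e$
to a map of the same kind with $x$ in its domain. The other direction is symmetric.
\end{proof}

\subsection{The group}

Let $M\models T^*$ be $\aleph_1$-saturated, and let $G=SL_2(M)$ carry all relations on $G$
that are $\emptyset$-definable in the $\mathcal L$-structure $M$. A type over a
countable subset of $G$ translates into one over a countable subset of $M$, so $G$ is
$\aleph_1$-saturated. In particular $(G,A)$ is $\aleph_0$-saturated for every countable $A$.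

\emph{$G$ is not definably amenable.} The set $P$ is definable in $G$. For $x\in G$,
\[
\sum_{h\in H_1}1_{hP}(x)=|P\cap H_1x|\ge2,\qquad
\sum_{h\in H_2}1_{hP}(x)=|P\cap H_2x|\le1 .
\]
An invariant measure $\mu$ would satisfy $5\mu(P)\ge2$ and $5\mu(P)\le1$.

To complete the proof of Theorem~\ref{thm:robust}, let $A\subseteq G$ be such that
$(G,A)$ is $\aleph_0$-saturated, and suppose $k_{(G,A)}\ne2$. We derive a
contradiction.

\subsection{A definable set that avoids almost all $D_n$}

Lemma~\ref{lem:dual}, applied to $(G,A)$, gives $A$-definable sets $D_n$
and elements $g_n\in G$, $n<\omega$, with $D_n\cup g_nD_n=G$ and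
\begin{equation}\label{eq:pf}
\text{every }x\in G\text{ lies in }D_n\text{ for only finitely many }n .
\end{equation}
Let $M_0\preceq M$ be countable with all $g_n$, and the countably many
parameters used to define the $D_n$, in $SL_2(M_0)$. Call $x\in G$ \emph{generic} if it lies
in no proper Zariski closed subset of $SL_2$ defined over $M_0$. We restrict to generic $x$
because then $x$ and $g_nx$ look alike from the point of view of fields over $M_0$;
this gives the automorphisms $\sigma_n$ in Section~\ref{ss:ramsey}.

Let $Z$ be the set of $\mathcal L$-types over $M_0$ of generic elements of $G$. All types over $M_0$ are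
realized in $M$ by $\aleph_1$-saturation, so $Z$ is the closed set of types of elements of
$G$ that contain the complement of each proper Zariski closed subset over $M_0$. It is nonempty, because $SL_2$ is
irreducible and so is not a finite union of proper closed subsets. By
\eqref{eq:pf}, $Z=\bigcup_NZ_N$ with $Z_N=Z\cap\bigcap_{n\ge N}[G\setminus D_n]$ closed. As $Z$
is a nonempty compact Hausdorff space, Baire's theorem yields $N$ and an
$M_0$-definable set $\Theta\subseteq G$ with $\emptyset\ne[\Theta]\cap Z\subseteq Z_N$,
that is, $\Theta$ contains a generic element and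
\begin{equation}\label{eq:avoid}
y\in\Theta\text{ generic}\ \Longrightarrow\ y\notin D_n\text{ for all }n\ge N .
\end{equation}

\subsection{A finite condition that forces membership in $\Theta$}

Fix a generic $x\in\Theta$, and let $B=M_0(x)^{\mathrm{alg}}\subseteq M$,
$P_B=P\cap SL_2(B)$. If $e:(B,P_B)\to M$ is an $\mathcal L$-embedding over $M_0$, then
$e$ is an $\mathcal L$-isomorphism between countable algebraically closed subfields of $M$, so it is
elementary by Lemma~\ref{lem:bf}, and $e(x)\in\Theta$. Thus the quantifier-free
diagram of $(B,P_B)$ over $M_0$ (with a variable for each element of $B\setminus M_0$),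
together with the condition that $x$ is interpreted
outside $\Theta$, is not realized in $M$. By $\aleph_1$-saturation a finite part
$\Phi_0$ of the diagram implies ``$x\in\Theta$'' in $M$.

As in the proof of Lemma~\ref{lem:emb}, choose
$y_1,\dots,y_s\in SL_2(B)\setminus SL_2(M_0)$ in distinct $F$-orbits, and $R$, such that all
matrices in $SL_2(B)\setminus SL_2(M_0)$ at which $\Phi_0$ mentions $P$ lie in
$\bigcup_iF_Ry_i$. For $\gamma\in F_R$ let $\rho_i(\gamma)=1$ if and only if $\gamma y_i\in P$; this is a legal
$R$-pattern. A field embedding $e:B\to M$ over $M_0$ preserves the equations and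
inequations in $\Phi_0$, the statements $\neg P(m)$ with $\det m\neq1$, and the statements
about $P$ at matrices over $M_0$; and $e(\gamma y_i)=\gamma e(y_i)$ for
$\gamma\in F$. Hence
\begin{equation}\label{eq:force}
\begin{minipage}{0.85\textwidth}
if $e:B\to M$ is a field embedding over $M_0$ such that
$P(\gamma e(y_i))\iff\rho_i(\gamma)=1$ for all $i\le s$ and $\gamma\in F_R$, then
$e(x)\in\Theta$.
\end{minipage}
\end{equation}

\subsection{Making infinitely many declarations}\label{ss:ramsey}

Let $n\ge N$. Since $g_n\in SL_2(M_0)$, the element $g_nx$ is generic and
$M_0(g_nx)=M_0(x)$. The polynomials over $M_0$ vanishing at $x$ and those vanishing at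
$g_nx$ are the same, namely those vanishing on $SL_2$. So there is an automorphism of
$M_0(x)$ over $M_0$ taking $x$ to $g_nx$, and it extends to a field automorphism
$\sigma_n$ of $B$. Thus
\[
\sigma_n(x)=g_nx,\qquad\sigma_n|_{M_0}=\mathrm{id} .
\]
On $SL_2(B)$ the map $\sigma_n$ commutes with left multiplication by $F$, and it preserves
$SL_2(B)\setminus SL_2(M_0)$. As in Section~\ref{ss:idea}, we want a legal set
having the pattern $\rho_i$ at $\sigma_n(y_i)$ for all $i\le s$ and all $n$ in an
infinite set. These declarations could conflict, so we thin out the set of indices.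

Let $L=2R+4$. Color each pair $n<m$ of integers $\ge N$ by the set
\[
C(n,m)=\{(i,j,\gamma):i,j\le s,\ \gamma\in F_L\cup F_L^{-1},\
\sigma_n(y_i)=\gamma\sigma_m(y_j)\},
\]
for which there are finitely many possibilities. By Ramsey's theorem there is an infinite
$I\subseteq[N,\omega)$ on which $C(n,m)$ has a constant value $C$. We claim that
\begin{equation}\label{eq:C}
(i,j,\gamma)\in C\ \Longrightarrow\ i=j\text{ and }\gamma=1 .
\end{equation}
Take $n<m<l$ in $I$. From the pairs $(n,l)$ and $(m,l)$ we get
$\sigma_n(y_i)=\gamma\sigma_l(y_j)=\sigma_m(y_i)$, and from $(n,m)$ we get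
$\sigma_n(y_i)=\gamma\sigma_m(y_j)$. So $\sigma_m(y_i)=\sigma_m(\gamma y_j)$ and
$y_i=\gamma y_j$. As $y_1,\dots,y_s$ lie in distinct orbits and the action is free, \eqref{eq:C} follows.

Let $\mathcal Y=\{\sigma_n(y_i):n\in I,\ i\le s\}$. Note that for fixed $n$ and $i\ne j$ the
matrices $\sigma_n(y_i)$ and $\sigma_n(y_j)$ lie in different $F$-orbits.
\begin{itemize}
\item Each $z\in\mathcal Y$ equals $\sigma_n(y_i)$ for only one value of $i$, so
$\rho_z:=\rho_i$ is well defined. Indeed, let $\sigma_n(y_i)=\sigma_m(y_j)$ with $n\le m$. If
$n=m$, then $i=j$ by the preceding remark. If $n<m$, then $(i,j,1)\in C$ and $i=j$ by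
\eqref{eq:C}.
\item If $z\ne z'$ are in $\mathcal Y$, then $z'\notin F_Lz$. Let $z=\sigma_n(y_i)$,
$z'=\sigma_m(y_j)$, and suppose $z'=\gamma z$ with $\gamma\in F_L$. If $n=m$, then
$i\ne j$ and the orbits differ, a contradiction. If $n<m$, then $(i,j,\gamma^{-1})\in C$; if $m<n$, then
$(j,i,\gamma)\in C$. In both of these cases $\gamma=1$ by \eqref{eq:C}, so $z=z'$, a
contradiction.
\item $\mathcal Y\cap SL_2(M_0)=\emptyset$.
\end{itemize}
By \eqref{eq:far}, the balls $B_R(z)$ for distinct $z\in\mathcal Y$ in the same orbit have
distance at least $5$. Let $P'\subseteq SL_2(B)$ be equal to $P$ on $SL_2(M_0)$, and on every other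
orbit a legal set given by Lemma~\ref{lem:ext} for the elements $z$ of $\mathcal Y$ in that orbit
and their patterns $\rho_z$. Then $(B,P')$ is a model of $T$ extending $(M_0,P\cap SL_2(M_0))$,
and
\begin{equation}\label{eq:declared}
P'(\gamma\sigma_n(y_i))\iff\rho_i(\gamma)=1\qquad(n\in I,\ i\le s,\ \gamma\in F_R).
\end{equation}
By Lemma~\ref{lem:emb} there is an $\mathcal L$-embedding $e:(B,P')\to M$ over $M_0$.
Put $x^*=e(x)$.

\subsection{The contradiction}

Let $n\in I$. Then $e\circ\sigma_n:B\to M$ is a field embedding over $M_0$, and by
\eqref{eq:declared}
\[
P(\gamma\,e\sigma_n(y_i))\iff P'(\gamma\sigma_n(y_i))\iff\rho_i(\gamma)=1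
\qquad(i\le s,\ \gamma\in F_R).
\]
By \eqref{eq:force}, applied to $e\circ\sigma_n$, the element $e(\sigma_n(x))=e(g_nx)=g_nx^*$ is in $\Theta$. It is generic,
because $g_nx$ is generic and $e$ is a field embedding over $M_0$. So
$g_nx^*\notin D_n$ by \eqref{eq:avoid}. As $G=D_n\cup g_nD_n$, we get
$g_nx^*\in g_nD_n$, that is, $x^*\in D_n$. This holds for all $n$ in the infinite
set $I$, contradicting \eqref{eq:pf}. Hence $k_{(G,A)}=2$, and
Theorem~\ref{thm:robust} is proved.

\begin{thebibliography}{9}
\bibitem{notes} \emph{Generic Properties Of Groups},
\texttt{https://github.com/wugouzi/notes}.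
\bibitem{Serre} Serre, \emph{Trees}.
\end{thebibliography}

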